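# Nearly conformal homeomorphisms of $\mathbb R^n$, $n\ge 3$: the quasisymmetry constant to first order

## 1. Linear maps, a radial stretch, and the guess $H-1\le C(K-1)$

Suppose that a homeomorphism $f$ of $\mathbb R^n$ sends infinitesimal balls to ellipsoids that are round up to a factor $1+\varepsilon$. Take three points $x,y,z$ with $y$ no farther from $x$ than $z$ is. How much farther from $f(x)$ can $f(y)$ be than $f(z)$? For $\varepsilon=0$ in dimension $n\ge 3$ the answer is "not at all", because then $f$ is a similarity. For small $\varepsilon$ one would guess that the ratio $|f(y)-f(x)|/|f(z)-f(x)|$ is at most $1+C\varepsilon$. A bolder guess is that linear maps are the worst case. We make this precise and test both guesses.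

**Definition 1 (distortion).** Let $M$ be an $n\times n$ matrix with singular values $0\le\sigma_1\le\dots\le\sigma_n$. If $M$ is invertible, put
$$K(M)=\max\left(\frac{\sigma_n^n}{\sigma_1\cdots\sigma_n},\ \frac{\sigma_1\cdots\sigma_n}{\sigma_1^n}\right).$$
Put $K(0)=1$, and $K(M)=\infty$ if $M\ne0$ is singular. For a homeomorphism $f:\mathbb R^n\to\mathbb R^n$ in $W^{1,n}_{\mathrm{loc}}(\mathbb R^n)$ let $K_f(x)=K(Df(x))$ where $Df(x)$ exists, and $K_f(\mathbb R^n)=\operatorname{ess\,sup}_xK_f(x)$. The map $f$ is $K$-quasiconformal, or $K$-qc, if $K_f(\mathbb R^n)\le K$.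

A good way to read this: for invertible $M$ write $\sigma_i=g e^{\tau_i}$ with $g=|\det M|^{1/n}$, so that $\sum_i\tau_i=0$. The two quotients are $e^{n\tau_n}$ and $e^{-n\tau_1}$, hence
$$\log K(M)=n\max_i|\tau_i|. \tag{1}$$

**Definition 2 (quasisymmetry constant, optimal distortion function).** Put
$$H_f(\mathbb R^n)=\sup\left\{\frac{|f(y)-f(x)|}{|f(z)-f(x)|}:\ z\ne x,\ |y-x|\le|z-x|\right\},$$
$$\Phi_n(t)=\sup\{H_f(\mathbb R^n)-1:\ f\text{ is }(1+t)\text{-quasiconformal}\}.$$

So $H_f(\mathbb R^n)-1\le\Phi_n(K_f(\mathbb R^n)-1)$ for every qc map. Taking $y=z$ shows $H_f\ge1$.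

**Test 1: linear maps.** If $f(x)=Mx$ is invertible, then $H_f=\sigma_n/\sigma_1=e^{\tau_n-\tau_1}$, and (1) gives $H_f\le K^{2/n}$ with $K=K(M)$. The matrix $\operatorname{diag}(K^{-1/n},1,\dots,1,K^{1/n})$ has distortion exactly $K$ and $H_f=K^{2/n}$. So among linear maps $H_f-1$ is at most $K^{2/n}-1\le K-1$, which is linear in $K-1$. The bold guess would be $\Phi_n(t)=(1+t)^{2/n}-1$.

**Test 2: a radial stretch.** Let $a=1+s$ with $s>0$ and $f_a(x)=|x|^{a-1}x$, $f_a(0)=0$. With $\hat x=x/|x|$,
$$Df_a(x)=|x|^{s}\,(I+s\,\hat x\otimes\hat x),$$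
so $f_a$ is a $C^1$ homeomorphism with singular values $|x|^s(1,\dots,1,a)$, and $K_{f_a}=a^{n-1}$. Take $x=e_1$, $y=3e_1$, $z=-e_1$. Both distances to $x$ equal $2$, and
$$\frac{|f_a(y)-f_a(x)|}{|f_a(z)-f_a(x)|}=\frac{3^{a}-1}{2}=1+\frac32(3^s-1)\ge1+\frac{3\log3}{2}\,s>1+1.64\,s .$$
For $n=3$ the bold guess would allow only $K^{2/3}=(1+s)^{4/3}=1+\frac43s+O(s^2)$. So the bold guess is false in dimension $3$. The modest guess survives this triple: $K-1=2s+s^2$, and the gain found is again of order $s$.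

Test 2 also shows where a logarithm might enter. At distance $r$ from the origin $f_a$ scales by about $r^{s}$, so if we compare $f_a$ with one fixed similarity that fits at scale $1$, the relative error at scale $r$ is about $s\log(1/r)$, far more than $s$. But $H_f$ compares points at the same scale as seen from $x$, so a drift of scale along a long chain of scales need not hurt it.

Here is what is quoted about $\Phi_n$ in the source of the problem, the talk "Quasispheres and Bi-Lipschitz Parameterization" of Matthew Badger (joint work with James T. Gill, Steffen Rohde and Tatiana Toro). The function $\Phi_n$ is a homeomorphism of $[0,\infty)$; the precise formula for $\Phi_2$ was determined by Agard (1965); $\Phi_n(0)=0$ for $n\ge3$ (Vuorinen 1989). For $K$ near $1$,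
$$\Phi_2(K-1)\le C_2(K-1),\qquad \Phi_n(K-1)\le C_n(K-1)\log\frac1{K-1}\quad(n\ge3),$$
the second being attributed to Seittenranta 1996 (cf. Prause 2007). (The attribution line reads $n>3$, the display $n\ge3$; we take the range from the display.) The talk states that it is not known whether the logarithm is necessary. We prove that it is not: the modest guess is right for every $n\ge3$.

## 2. Three theorems, and the facts they rest on

From now on $n\ge3$. Cubes have sides parallel to the axes, and $Q_R=[-R,R]^n$. For matrices $|\cdot|$ is the Frobenius norm and $\|\cdot\|$ the operator norm. For a cube $Q$ and a function $g$ (scalar, vector or matrix valued) we write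
$$g_Q=\frac1{|Q|}\int_Qg,\qquad \|g\|_{p,Q}=\Big(\frac1{|Q|}\int_Q|g|^p\Big)^{1/p}$$
for the mean and the averaged norm. Hölder gives $\|g\|_{1,Q}\le\|g\|_{p,Q}$, and $\|g\|_{1,Q'}\le\frac{|Q|}{|Q'|}\|g\|_{1,Q}$ if $Q'\subset Q$. The letter $C$ denotes constants that depend only on $n$ and may change from line to line.

Let $CO(n)=\{\lambda R:\lambda>0,\ R\in O(n)\}$. We call $\lambda$ the *scale* of $A=\lambda R$; then $|A|=\sqrt n\,\lambda$ and $|AB|=\lambda|B|$ for every matrix $B$. Similarities are the maps $x\mapsto Ax+b$ with $A\in CO(n)$. Finally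
$$\operatorname{dev}B=B-\frac{\operatorname{tr}B}nI,\qquad SX=\operatorname{dev}\frac{X+X^T}2,\qquad Sv=S(Dv)=\tfrac12(Dv+Dv^T)-\tfrac1n(\operatorname{div}v)I .$$

**Theorem A.** There are $C<\infty$, $\delta>0$ depending only on $n$ such that $\Phi_n(t)\le Ct$ for $0\le t\le\delta$. Consequently, for each $T<\infty$ there is $C(n,T)$ with $\Phi_n(t)\le C(n,T)\,t$ on $[0,T]$.

**Theorem B (linear stability, sharp order, converse).** There are $C,\delta$ depending only on $n$ such that if $f$ is $(1+\varepsilon)$-qc with $0<\varepsilon\le\delta$ and $Q$ is a cube of side $\ell$, then there is a similarity $P$ with linear part of scale $\lambda$ such that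
$$\sup_Q|f-P|\le C\varepsilon\lambda\ell,\qquad \|Df-DP\|_{n,Q}\le C\varepsilon\lambda .$$
The linear order in Theorem A is optimal: $\Phi_n(t)\ge(1+t)^{2/n}-1$ for all $t\ge0$. Conversely $K_f(\mathbb R^n)\le H_f(\mathbb R^n)^{n-1}$ for every qc $f$. So $H_f-1$ and $K_f-1$ are comparable, with constants depending only on $n$, when $K_f\le1+\delta$.

**Theorem C (exact first-order asymptotics).** Let $V$ be the set of continuous $v\in W^{1,1}_{\mathrm{loc}}(\mathbb R^n;\mathbb R^n)$ with $\|Sv\|\le\frac1n$ a.e. and $|v(x)|\le C_v(1+|x|)\log(2+|x|)$ for some $C_v<\infty$. Then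
$$\lim_{t\to0+}\frac{\Phi_n(t)}t=L_n:=\sup\big\{\langle v(y)-v(0),y\rangle-\langle v(z)-v(0),z\rangle:\ v\in V,\ |y|=|z|=1\big\}\in[2/n,\infty).$$

Theorem A answers the question. The proofs give no numerical value for its constant, nor for $L_n$.

We use three standard facts on qc maps; the first two are in Väisälä, *Lectures on $n$-dimensional quasiconformal mappings*, LNM 229.

1. **Fact (differentiability).** A qc map is differentiable a.e., the pointwise derivative agrees a.e. with the weak one, and $\int_Q|J_f|\le|f(Q)|$ for every cube $Q$, where $J_f=\det Df$.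
2. **Fact (compactness).** Every sequence of $K$-qc maps of $\mathbb R^n$ fixing $0$ and $e_1$ has a subsequence converging locally uniformly to a homeomorphism of $\mathbb R^n$ which is $K$-qc.
3. **Fact (Liouville's theorem; Gehring 1962, Reshetnyak 1967).** For $n\ge3$ a $1$-qc map of $\mathbb R^n$ is the restriction of a Möbius map. As it maps $\mathbb R^n$ onto $\mathbb R^n$, the Möbius map fixes $\infty$, so it is a similarity.

From analysis we use the maximal theorem, Poincaré's inequality, Mikhlin's multiplier theorem, Weyl's lemma, and Pizzetti's formula for biharmonic functions.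

## 3. The trace-free symmetric gradient, and two obstacles on a single cube

To get a rate we linearize. If $f=\mathrm{id}+u$ with $Du$ small, then $Df$ is nearly conformal exactly when $S(Du)$ is small, up to a quadratic error. Two examples fix the meaning of $S$. If $X=cI+a$ with $a$ skew, then $SX=0$; these $X$ are the tangent directions to $CO(n)$ at $I$. If $X=\frac1n\operatorname{diag}(1,0,\dots,0,-1)$, then $SX=X$.

**Lemma 1 (pointwise linearization).** Let $M=I+X$ satisfy $K(M)\le1+\varepsilon\le2$, and let $\kappa=\frac1n\log(1+\varepsilon)$. Then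
$$\|SX\|\le(\kappa+C\kappa^2)(1+\|X\|)^2+\tfrac12\|X\|^2;\qquad\text{in particular}\quad |SX|\le C(\varepsilon+|X|^2). \tag{2}$$

*Proof.* From $M^TM=I+X+X^T+X^TX$ we get
$$2SX=\operatorname{dev}(M^TM)-\operatorname{dev}(X^TX).$$
The eigenvalues of $X^TX$ and their mean lie in $[0,\|X\|^2]$, so $\|\operatorname{dev}(X^TX)\|\le\|X\|^2$. It remains to bound $\operatorname{dev}(M^TM)$. If $M=0$ it vanishes. Otherwise $M$ is invertible, since $K(M)<\infty$. Write its singular values as $\sigma_i=ge^{\tau_i}$, $\sum\tau_i=0$; by (1), $|\tau_i|\le\kappa$. The mean of the $\sigma_i^2$ is at least $g^2$ by the inequality between arithmetic and geometric means. It is at most $g^2(1+C\kappa^2)$, because $e^{2\tau}\le1+2\tau+C\tau^2$ for $|\tau|\le 1$ and $\sum\tau_i=0$. The $\sigma_i^2$ themselves lie in $[g^2e^{-2\kappa},g^2e^{2\kappa}]$. Hence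
$$\|\operatorname{dev}(M^TM)\|\le g^2\max\big(e^{2\kappa}-1,\ 1+C\kappa^2-e^{-2\kappa}\big)\le g^2(2\kappa+C\kappa^2),$$
and $g\le\|M\|\le1+\|X\|$. Dividing by $2$ gives the first claim. The second follows from $\kappa\le\varepsilon/n$, $(1+\|X\|)^2\le2+2\|X\|^2$, $\varepsilon\le1$ and $|SX|\le\sqrt n\,\|SX\|$. $\square$

**A first attempt.** Fix one cube $Q$. Fact 2 and Fact 3 should show that, after composing with a similarity, $\eta=\|Du\|_{n,Q}$ is small when $\varepsilon$ is small, with no rate. Now take averaged $L^q$ norms in (2):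
$$\|Su\|_{q,Q}\le C\big(\varepsilon+\|Du\|_{2q,Q}^2\big).$$
One would like to recover $Du$ from $Su$, get "$\eta\le C(\varepsilon+\eta^2)$", and absorb the square. This stops at two exact points.

The first is the exponent. We control $Du$ in $L^n$, so the right side is controlled only for $2q\le n$. Then $Su$, and at best $Du$, is of size $\varepsilon+\eta^2$ in $L^{n/2}$, whereas the next round needs $L^n$. Half of the integrability is lost. The loss disappears for $q=\infty$, but there the starting point fails: for the radial stretch $f_a$ of Section 1, $Df_a(x)\to0$ as $x\to0$, so for every $A\in CO(n)$ we have $|A^{-1}Df_a(x)-I|\to|I|=\sqrt n$, however close $a$ is to $1$.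

The second is the kernel of $S$. For $b\in\mathbb R^n$ let $q_b(x)=2\langle b,x\rangle x-|x|^2b$. Then
$$Dq_b(x)=2\langle b,x\rangle I+2(x\otimes b-b\otimes x),$$
a multiple of $I$ plus a skew matrix, so $Sq_b=0$, although $Dq_b$ is not constant. So $Su$ cannot see a term $q_b$ in $u$. This is a real phenomenon. The inversion $x\mapsto x/|x|^2$ is conformal off $0$, with derivative $|x|^{-2}(I-2\hat x\otimes\hat x)$. On a cube of side $1$ centered at $Re_1$ its scale varies by a factor $\big(\frac{R+1/2}{R-1/2}\big)^2>1+\frac2R$. It has no distortion at all there, yet it is not a similarity. So information on one cube can never suffice; one must use that $f$ is defined and nearly conformal on all of $\mathbb R^n$.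

The inversion also suggests the remedy for the second point. The error it shows on the unit cube is of order $1/R$ when the map is conformal out to distance about $R$. The remedy for the first point is to look at all cubes at once, because uniform control of mean oscillation over all cubes upgrades $L^1$ to $L^n$.

## 4. One number for all maps and all cubes

**Definition 3.** For a qc map $f$ and a cube $Q$ let
$$e(f,Q)=\inf_{A\in CO(n)}\|A^{-1}Df-I\|_{n,Q},\qquad e_1(f,Q)=\inf_{A\in CO(n)}\|A^{-1}Df-I\|_{1,Q},$$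
and let $E=E(\varepsilon)$, $E_1=E_1(\varepsilon)$ be their suprema over all $(1+\varepsilon)$-qc maps $f$ and all cubes $Q$.

As an example, take $f_a$ with $a=1+s$, $0<s\le 1$, on $Q_1$, and $A=I$. Then $|Df_a-I|\le\sqrt n\,\big||x|^s-1\big|+s|x|^s\le Cs(1+|\log|x||)$ on $Q_1$. Since $|\log|x||^n$ is integrable on $Q_1$, we get $e(f_a,Q_1)\le Cs$, although no sup-norm version is small.

We record the elementary properties.

* Letting the scale of $A$ tend to $\infty$ gives $e(f,Q)\le\sqrt n$, so $E\le\sqrt n<\infty$. By Hölder $E_1\le E$.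
* For $\varepsilon>0$ we have $E\ge E_1>0$. Indeed, for a linear map $B\notin CO(n)$ the quantity $|A^{-1}B-I|$ tends to $\infty$ as the scale of $A$ tends to $0$, tends to $\sqrt n$ as the scale tends to $\infty$, and is continuous and positive in between. Hence in every case some $A$ achieves $\|A^{-1}Df-I\|_{n,Q}\le2E$, and some $A$ achieves $\|A^{-1}Df-I\|_{1,Q}\le2E_1$. If $A$ has scale $\lambda$, these read $\|Df-A\|_{n,Q}\le2E\lambda$ and $\|Df-A\|_{1,Q}\le2E_1\lambda$.
* Both $e$ and $e_1$ are unchanged under postcomposition of $f$ with similarities, and under precomposition with $x\mapsto ax+b$, $a>0$, if $Q$ is changed accordingly.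

The goal is $E(\varepsilon)\le C\varepsilon$. We shall prove, for small $\varepsilon$ and every $R\ge2\sqrt n$,
$$E\le C_1E_1,\qquad E_1\le C_2R^n(\varepsilon+E^2)+C_2E/R. \tag{3}$$
The first inequality repairs the loss of integrability, and the term $C_2E/R$ is what remains of the kernel fields. With $R$ a large constant, $C_1C_2E/R$ can be absorbed in $E$; the square can be absorbed once $E$ is known to be small. That smallness comes first.

**Lemma 2 (compactness).** $E(\varepsilon)\to0$ as $\varepsilon\to0$.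

*Proof.* Suppose not. Then there are $\delta_0>0$, $\varepsilon_k\to0$, $(1+\varepsilon_k)$-qc maps $f_k$ and cubes with $e\ge\delta_0$. By precomposition we make the cube a fixed cube $Q$; by postcomposition with a similarity we arrange $f_k(0)=0$, $f_k(e_1)=e_1$. By Fact 2 a subsequence converges locally uniformly to a homeomorphism $f$, which is $K$-qc for every $K>1$, hence $1$-qc. By Fact 3 and the normalization $f=A\in O(n)$.

We now show that $Df_k\to A$ strongly in $L^n(Q)$. Since $|Df_k|^n\le n^{n/2}\|Df_k\|^n\le n^{n/2}(1+\varepsilon_k)|J_{f_k}|$ a.e., Fact 1 gives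
$$\int_Q|Df_k|^n\le n^{n/2}(1+\varepsilon_k)|f_k(Q)|,\qquad\limsup_k|f_k(Q)|\le|A(Q)|=|Q|;$$
the last inequality holds because $f_k(Q)$ lies in shrinking neighborhoods of the compact set $A(Q)$. So $(Df_k)$ is bounded in $L^n(Q)$. Since $f_k\to A$ uniformly on $Q$, $Df_k\to A$ as distributions on the interior of $Q$, and with the bound this becomes weak convergence in $L^n(Q)$. Moreover
$$\limsup_k\|Df_k\|_{L^n(Q)}\le(n^{n/2}|Q|)^{1/n}=\|A\|_{L^n(Q)},$$
as $|A|=\sqrt n$. Weak convergence together with this bound on the norms gives strong convergence, by uniform convexity of $L^n$. Hence $e(f_k,Q)\le\|A^{-1}Df_k-I\|_{n,Q}=\|Df_k-A\|_{n,Q}\to0$, a contradiction. $\square$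

## 5. From mean oscillation to $L^n$: the dyadic sharp function

This section proves the first half of (3). The tool is a local form of the sharp function inequality. Dyadic subcubes of $Q$ are obtained by repeated bisection of all sides; we take them half-open so that those of one generation are disjoint, and we include $Q$.

**Lemma 3.** For matrix-valued $g\in L^n(Q)$ let $M^dg(x)=\sup\|g\|_{1,Q'}$ and $M^\#g(x)=\sup\|g-g_{Q'}\|_{1,Q'}$, the suprema being over dyadic subcubes $Q'\ni x$ of $Q$. Then $\|g-g_Q\|_{L^n(Q)}\le C\|M^\#g\|_{L^n(Q)}$.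

*Proof.* **Step 1 (setting up a stopping time).** Subtracting a constant from $g$ does not change $M^\#g$, so let $g_Q=0$; we may assume $g\neq 0$. Put $\lambda_0=\|g\|_{1,Q}=\|g-g_Q\|_{1,Q}$, so $0<\lambda_0\le M^\#g$ everywhere on $Q$. For $\lambda\ge\lambda_0$ let $Q_j$ be the maximal dyadic cubes with $\|g\|_{1,Q_j}>\lambda$. They are disjoint with union $\{M^dg>\lambda\}$. None of them is $Q$, so each has a dyadic parent $\hat Q_j$, and $\|g\|_{1,\hat Q_j}\le\lambda$ by maximality.

**Step 2 (a good-$\lambda$ inequality).** The purpose is to show that where the sharp function is small, $M^dg$ rarely jumps from $\lambda$ to $2\lambda$. Let $\gamma>0$, let $x\in Q_j$ and $M^dg(x)>2\lambda$. A cube $Q'\ni x$ with $\|g\|_{1,Q'}>2\lambda$ lies in $Q_j$ by maximality. Since $|g_{\hat Q_j}|\le\lambda$, we have $\|g-g_{\hat Q_j}\|_{1,Q'}>\lambda$, so $M^d\big((g-g_{\hat Q_j})1_{Q_j}\big)(x)>\lambda$. The dyadic maximal operator is of weak type $(1,1)$ with constant $1$ (take the disjoint maximal cubes).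 Hence
$$|\{x\in Q_j:M^dg>2\lambda,\ M^\#g\le\gamma\lambda\}|\le\frac1\lambda\int_{\hat Q_j}|g-g_{\hat Q_j}|\le\frac1\lambda\,|\hat Q_j|\,\gamma\lambda=2^n\gamma|Q_j|,$$
where, if the set on the left is nonempty, the second inequality uses $M^\#g\le\gamma\lambda$ at one of its points; if it is empty there is nothing to prove. Summing over $j$, for $\lambda\ge\lambda_0$,
$$|\{M^dg>2\lambda\}|\le2^n\gamma\,|\{M^dg>\lambda\}|+|\{M^\#g>\gamma\lambda\}|.$$

**Step 3 (integration).** Multiply by $n\lambda^{n-1}$ and integrate over $\lambda\ge\lambda_0$. On the left we get at least $2^{-n}\int_Q(M^dg)^n-\lambda_0^n|Q|$. Thus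
$$\int_Q(M^dg)^n\le(2\lambda_0)^n|Q|+2^n\Big[2^n\gamma\int_Q(M^dg)^n+\gamma^{-n}\int_Q(M^\#g)^n\Big].$$
Take $\gamma=2^{-2n-1}$, so that the middle term is $\frac12\int_Q(M^dg)^n$. It is finite by the maximal theorem, because $g\in L^n$, and can be absorbed. Since $\lambda_0^n|Q|\le\int_Q(M^\#g)^n$, we obtain $\int_Q(M^dg)^n\le C\int_Q(M^\#g)^n$. Finally $|g|\le M^dg$ a.e. by Lebesgue differentiation. $\square$

**Lemma 4.** There are $\varepsilon_1>0$, $C_1$ depending only on $n$ with $E\le C_1E_1$ for $0<\varepsilon\le\varepsilon_1$.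

*Proof.* The point is that the definition of $E_1$ gives an oscillation bound on every subcube, but relative to the local scale; so the sharp function is bounded by the maximal function, not by a constant, and we absorb.

By Lemma 2 take $\varepsilon$ so small that $2E_1\le\frac14$. Let $f$ be $(1+\varepsilon)$-qc and $Q$ a cube. After postcomposing with an element of $CO(n)$ the function $g=Df$ satisfies $\|g-I\|_{1,Q}\le2E_1$. For a dyadic subcube $Q'$ choose $A'\in CO(n)$ of scale $\lambda'$ with $\|g-A'\|_{1,Q'}\le2E_1\lambda'$. Then $\|g\|_{1,Q'}\ge(\sqrt n-\frac14)\lambda'\ge\lambda'$, so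
$$\|g-g_{Q'}\|_{1,Q'}\le2\|g-A'\|_{1,Q'}\le4E_1\lambda'\le4E_1\|g\|_{1,Q'}.$$
Hence $M^\#g\le4E_1M^dg$. By Lemma 3 and the maximal theorem,
$$\|g-g_Q\|_{n,Q}\le CE_1\|g\|_{n,Q}.$$
Since $|g_Q|\le\sqrt n+\frac14$, this gives $\|g\|_{n,Q}\le\sqrt n+\frac14+CE_1\|g\|_{n,Q}$, so $\|g\|_{n,Q}\le C$ for $\varepsilon$ small (recall $g\in L^n(Q)$). Therefore $\|g-I\|_{n,Q}\le\|g-g_Q\|_{n,Q}+|g_Q-I|\le CE_1$. This bounds $e(f,Q)$; take the supremum. $\square$

## 6. A multiplier, a biharmonic remainder, and the gain $1/R$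

Now the second half of (3). On the large cube $Q_R$ we split $f-\mathrm{id}=v+w$, where $v$ carries all of $S(f-\mathrm{id})$ and is of size $\varepsilon+E^2$, while $w$ solves a homogeneous elliptic system, so that $Dw$ is nearly constant on $Q_1$.

**Lemma 5.** There are $\varepsilon_2>0$, $C_2$ depending only on $n$ such that for $0<\varepsilon\le\varepsilon_2$ and $R\ge2\sqrt n$
$$E_1\le C_2R^n(\varepsilon+E^2)+C_2E/R.$$

*Proof.* By invariance it suffices to bound $e_1(f,Q_1)$, where $f$ is $(1+\varepsilon)$-qc, $\varepsilon\le1$, postcomposed so that $\|Df-I\|_{n,Q_R}\le2E$. Put $u=f-\mathrm{id}$, $p=n/2$ and $h=(Su)1_{Q_R}$. Note $p>1$ because $n\ge3$.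

**Step 1 (the data are of size $\varepsilon+E^2$ in $L^{n/2}$).** By (2) with $X=Du$,
$$\|h\|_{p,Q_R}\le C\varepsilon+C\|Du\|_{n,Q_R}^2\le C\beta,\qquad\beta:=\varepsilon+E^2. \tag{4}$$

**Step 2 (solving $Lv=\operatorname{div}h$ on $\mathbb R^n$).** With the divergence of a matrix taken row by row, let
$$Lv=\operatorname{div}(Sv)=\tfrac12\Delta v+\big(\tfrac12-\tfrac1n\big)\nabla\operatorname{div}v .$$
Its symbol is $-\ell(\xi)$ with $\ell(\xi)=\frac12|\xi|^2I+(\frac12-\frac1n)\xi\otimes\xi$, whose eigenvalues are $\frac12|\xi|^2$ and $(1-\frac1n)|\xi|^2$. So $\ell(\xi)$ is invertible for $\xi\ne0$.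

First let $h$ be any matrix field in $C_c^\infty$, and define $v$ by $\hat v=-\ell(\xi)^{-1}(i\hat h\xi)$. This is a Schwartz function times a function homogeneous of degree $-1$, so $|\xi|^k\hat v$ is integrable for all $k\ge0$. Thus $v$ is smooth and $Lv=\operatorname{div}h$; it is real for real $h$, since $\ell$ is real and even. Moreover
$$\widehat{Dv}=\hat v\otimes i\xi=\ell(\xi)^{-1}(\hat h\xi)\otimes\xi,$$
so $h\mapsto Dv$ is a Fourier multiplier operator whose symbol is homogeneous of degree $0$ and smooth off $0$. By Mikhlin's theorem, as $1<p<\infty$, $\|Dv\|_{L^p(\mathbb R^n)}\le C\|h\|_{L^p(\mathbb R^n)}$.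

For our $h\in L^p$ take $h_j\in C_c^\infty$ with $h_j\to h$ in $L^p$ and the corresponding $v_j$. By linearity $(Dv_j)$ is Cauchy in $L^p(\mathbb R^n)$. Subtract from $v_j$ its mean over $B(0,1)$. Poincaré's inequality holds on $B(0,N)$ for functions with mean zero over $B(0,1)$, since the difference of the means over $B(0,1)$ and $B(0,N)$ is bounded by the Poincaré inequality on $B(0,N)$. So $(v_j)$ is Cauchy in $W^{1,p}(B(0,N))$ for each $N$. The limit $v\in W^{1,p}_{\mathrm{loc}}$ satisfies $Lv=\operatorname{div}h$ in the sense of distributions and $\|Dv\|_{L^p}\le C\|h\|_{L^p}$. As $h$ vanishes off $Q_R$, division by $|Q_R|^{1/p}$ and (4) give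
$$\|Dv\|_{1,Q_R}\le\|Dv\|_{p,Q_R}\le C\|h\|_{p,Q_R}\le C\beta. \tag{5}$$

**Step 3 (the remainder is biharmonic).** Let $w=u-v$. In the interior of $Q_R$ we have $Lu=\operatorname{div}(Su)=\operatorname{div}h=Lv$, so $Lw=0$ there in the sense of distributions. Taking the divergence gives $(1-\frac1n)\Delta\operatorname{div}w=0$. Applying $\Delta$ to $Lw=0$ then gives $\frac12\Delta^2w=0$. By Weyl's lemma $\Delta w$ is smooth, hence $w$ is smooth, and all components of $Dw$ and $Sw$ are biharmonic in the interior of $Q_R$.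

**Step 4 (interior estimate for biharmonic functions).** Let $b$ be biharmonic and integrable on $B(0,R)$. By Pizzetti's formula the mean of $b$ over the sphere of center $x$ and radius $s$ is $b(x)+\frac{s^2}{2n}\Delta b(x)$, whenever the closed ball lies in $B(0,R)$. Fix a radial $\psi\in C_c^\infty(B(0,\frac12))$ with $\int\psi=1$ and $\int|x|^2\psi=0$. For instance, let $\psi(x)=-\frac13\varphi(x)+\frac43\,2^n\varphi(2x)$, where $\varphi\in C_c^\infty(B(0,\frac12))$ is radial with integral $1$: the total mass is $-\frac13+\frac43=1$ and the second moment is $(-\frac13+\frac43\cdot\frac14)\int|x|^2\varphi=0$. With $\psi_R=R^{-n}\psi(\cdot/R)$, integration over spheres gives $b=b*\psi_R$ on $B(0,R/2)$. Hence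
$$\sup_{B(0,R/2)}\big(|b|+R|\nabla b|\big)\le CR^{-n}\int_{B(0,R)}|b| . \tag{6}$$

**Step 5 (size of $Dw$ and of its oscillation on $Q_1$).** By (5),
$$\|Dw\|_{1,Q_R}\le\|Du\|_{1,Q_R}+\|Dv\|_{1,Q_R}\le2E+C\beta,\qquad\|Sw\|_{1,Q_R}\le\|Su\|_{1,Q_R}+C\|Dv\|_{1,Q_R}\le C\beta .$$
Since $R\ge2\sqrt n$, we have $Q_1\subset\overline{B(0,\sqrt n)}\subset\overline{B(0,R/2)}\subset Q_R$. The derivatives of $w$ are continuous there, so (6), applied to the components of $Dw$ and $Sw$, gives
$$\sup_{Q_1}|Dw-Dw(0)|\le\frac CR(E+\beta),\qquad|Dw(0)|\le C(E+\beta),\qquad|Sw(0)|\le C\beta. \tag{7}$$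
The kernel fields $q_b$ of Section 3 have not disappeared, but their contribution on $Q_1$ now carries the factor $1/R$.

**Step 6 (an element of $CO(n)$ near $I+Dw(0)$).** Write $Dw(0)=cI+a+Sw(0)$ with $a$ skew. By (7) and Lemma 2 we may choose $\varepsilon_2\le1$ depending only on $n$ (the constants in (7) do not involve $R$) such that $|c|,|a|\le\frac14$ and $E\le1$ for $\varepsilon\le\varepsilon_2$. Let
$$A_0=(1+c)\exp\Big(\frac a{1+c}\Big)\in CO(n).$$
Then $|A_0-(1+c)I-a|\le C|a|^2\le C(E^2+\beta^2)\le C\beta$, as $\beta\le2$. Together with $|Sw(0)|\le C\beta$ this gives $|I+Dw(0)-A_0|\le C\beta$.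

**Step 7 (conclusion).** Since $Df=I+Dv+Dw$ and $\|Dv\|_{1,Q_1}\le R^n\|Dv\|_{1,Q_R}\le CR^n\beta$,
$$\|Df-A_0\|_{1,Q_1}\le\|Dv\|_{1,Q_1}+\sup_{Q_1}|Dw-Dw(0)|+C\beta\le CR^n\beta+\frac{CE}R .$$
The scale $1+c$ of $A_0$ is at least $\frac34$, so $e_1(f,Q_1)\le C_2R^n\beta+C_2E/R$. $\square$

## 7. Absorption: $E(\varepsilon)\le C\varepsilon$

**Proposition 6.** There are $\delta>0$, $C$ depending only on $n$ with $E(\varepsilon)\le C\varepsilon$ for $0<\varepsilon\le\delta$.

*Proof.* Fix $R=\max(2\sqrt n,4C_1C_2)$. By Lemmas 4 and 5, for small $\varepsilon$,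
$$E\le C_1C_2R^n(\varepsilon+E^2)+\frac{C_1C_2}RE\le C_3(\varepsilon+E^2)+\tfrac14E,\qquad C_3:=C_1C_2R^n .$$
By Lemma 2, $C_3E\le\frac14$ for small $\varepsilon$, so $C_3E^2\le\frac14E$ and $E\le C_3\varepsilon+\frac12E$. Since $E$ is finite, $E\le2C_3\varepsilon$. $\square$

## 8. Summing over dyadic scales: uniform distance, and Theorems A and B

Proposition 6 controls derivatives on average; the quasisymmetry constant needs values at points. The scales $\lambda_j$ of the approximating similarities may drift as cubes shrink to a point, as they do for $f_a$ at $0$, but slowly compared with the sides $2^{-j}\ell$, and the sum converges.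

**Lemma 7.** For $\varepsilon\le\delta$ ($\delta$ reduced if necessary), every $(1+\varepsilon)$-qc $f$, every cube $Q$ of side $\ell$ and center $x_Q$, and every $A\in CO(n)$ of scale $\lambda$ with $\|A^{-1}Df-I\|_{1,Q}\le2E$, the similarity $P(y)=f_Q+A(y-x_Q)$ satisfies $\sup_Q|f-P|\le C\varepsilon\lambda\ell$.

*Proof.* **Step 1 (comparing consecutive scales).** Let $x\in Q$, and let $Q=Q^0\supset Q^1\supset\cdots$ be closed dyadic subcubes containing $x$, with sides $\ell_j=2^{-j}\ell$ and centers $x_j$. Put $A_0=A$, and for $j\ge1$ choose $A_j\in CO(n)$, of scale $\lambda_j$, with $\|Df-A_j\|_{1,Q^j}\le2E\lambda_j$; this holds for $j=0$ too, with $\lambda_0=\lambda$. Since $|Q^j|=2^n|Q^{j+1}|$,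
$$|A_{j+1}-A_j|\le\|Df-A_j\|_{1,Q^{j+1}}+\|Df-A_{j+1}\|_{1,Q^{j+1}}\le CE(\lambda_j+\lambda_{j+1}). \tag{8}$$
As $|A_j|=\sqrt n\,\lambda_j$, we have $|\lambda_{j+1}-\lambda_j|\le|A_{j+1}-A_j|$. So for small $\varepsilon$ (8) gives $\lambda_{j+1}\le\frac32\lambda_j$, and therefore
$$\ell_j\lambda_j\le\big(\tfrac34\big)^j\ell\lambda .$$

**Step 2 (comparing consecutive similarities at $x$).** Let $P_j(y)=f_{Q^j}+A_j(y-x_j)$, so $P_0=P$. As $f-P_j$ has mean zero on $Q^j$, Poincaré gives $\|f-P_j\|_{1,Q^j}\le C\ell_j\|Df-A_j\|_{1,Q^j}\le CE\lambda_j\ell_j$. For an affine map the supremum over a cube is at most $C$ times its averaged $L^1$ norm there. Hence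
$$|P_j(x)-P_{j+1}(x)|\le C\|P_j-P_{j+1}\|_{1,Q^{j+1}}\le C\big(2^n\|f-P_j\|_{1,Q^j}+\|f-P_{j+1}\|_{1,Q^{j+1}}\big)\le CE\lambda_j\ell_j .$$

**Step 3 (summation).** Since $f$ is continuous, $f_{Q^j}\to f(x)$; since $|A_j(x-x_j)|\le\sqrt n\,\lambda_j\ell_j\to0$, also $P_j(x)\to f(x)$. Summing the geometric series and using Proposition 6, $|f(x)-P(x)|\le CE\lambda\ell\le C\varepsilon\lambda\ell$. $\square$

**Proof of the stability part of Theorem B.** Choose $A\in CO(n)$, of scale $\lambda$, with $\|A^{-1}Df-I\|_{n,Q}\le2E\le C\varepsilon$. Then $\|Df-A\|_{n,Q}\le C\varepsilon\lambda$. By Hölder the hypothesis of Lemma 7 holds, and $P(y)=f_Q+A(y-x_Q)$ has both properties. $\square$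

**Proof of Theorem A.** For $t=0$ we have $\Phi_n(0)=0$ by Fact 3. Let $f$ be $(1+\varepsilon)$-qc with $0<\varepsilon\le\delta$, and let $z\ne x$, $|y-x|\le|z-x|$. Precomposing with a translation and a dilation, we may assume $x=0$, $|z|=1$, $|y|\le1$; then $y,z\in Q_1$. Apply the stability statement on $Q_1$. Postcompose with the inverse of the linear part of $P$, and then with a translation to make $f(0)=0$. This does not change the ratio, and it gives
$$|f(p)-p|\le s:=C_4\varepsilon\qquad\text{for all }p\in Q_1 .$$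
Reduce $\delta$ so that $s\le\frac12$. Then
$$\frac{|f(y)|}{|f(z)|}\le\frac{1+s}{1-s}=1+\frac{2s}{1-s}\le1+4s=1+4C_4\varepsilon,$$
and so $\Phi_n(\varepsilon)\le4C_4\varepsilon$ for $0<\varepsilon\le\delta$. For $\delta\le t\le T$ use that $\Phi_n$ is nondecreasing, by its definition, and finite, as quoted in Section 1: $\Phi_n(t)\le\Phi_n(T)\le\frac{\Phi_n(T)}\delta\,t$. $\square$

So the constants $C_n'=4C_4$ and $\delta_n=\delta$ satisfy $\Phi_n(K-1)\le C_n'(K-1)$ for $1<K<1+\delta_n$, and the logarithm is not necessary.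

**Proof of the rest of Theorem B.** The bound $\Phi_n(t)\ge(1+t)^{2/n}-1$ is Test 1 with $K=1+t$.

For the converse let $f$ be qc, differentiable at $x$ with $Df(x)$ invertible, with singular values $\sigma_1\le\dots\le\sigma_n$. Let $e,e'$ be unit right singular vectors for $\sigma_n,\sigma_1$. As $r\to0$,
$$\frac{|f(x+re)-f(x)|}{|f(x+re')-f(x)|}\to\frac{\sigma_n}{\sigma_1},$$
and each quotient is at most $H_f$, since both points are at distance $r$ from $x$. So $\sigma_n/\sigma_1\le H_f$. The two quotients in Definition 1 are $\prod_i(\sigma_n/\sigma_i)$ and $\prod_i(\sigma_i/\sigma_1)$; in each, one factor is $1$ and the others are at most $\sigma_n/\sigma_1$. Thus $K_f(x)\le H_f^{n-1}$. Where $Df=0$ we have $K_f(x)=1$, and the points with $Df\ne0$ singular form a null set because $K_f(\mathbb R^n)<\infty$. Hence $K_f(\mathbb R^n)\le H_f^{n-1}$.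

Finally, if $K_f\le1+\delta$, then $H_f-1\le C(K_f-1)$ by Theorem A, so $H_f$ is bounded, and $K_f-1\le H_f^{n-1}-1\le C(H_f-1)$. $\square$

## 9. The derivative of $\Phi_n$ at $0$ as a linear extremal problem

Since the order is exactly linear, one may ask for the slope. Theorem C says that it is obtained by linearizing everything: maps become vector fields $v$ with $\|Sv\|\le\frac1n$, and the quotient becomes, for $|y|=|z|=1$,
$$F(v;y,z)=\langle v(y)-v(0),y\rangle-\langle v(z)-v(0),z\rangle .$$

Two members of $V$ correspond to the two tests of Section 1. The linear field $v(x)=\frac1n\operatorname{diag}(1,0,\dots,0,-1)x$ has $Sv=Dv$ of norm $\frac1n$, and with $y=e_1$, $z=e_n$ it gives $F=\frac2n$, so $L_n\ge\frac2n$. The field $v(x)=\frac1{n-1}x\log|x|$, $v(0)=0$, is continuous, has locally integrable derivative $Dv=\frac1{n-1}(\log|x|\,I+\hat x\otimes\hat x)$, and $Sv=\frac1{n-1}(\hat x\otimes\hat x-\frac1nI)$ has eigenvalues $\frac1n$ and $-\frac1{n(n-1)}$. So $v\in V$, and the logarithm in the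 growth condition really occurs. The rescaled field $\frac12v(e_1+2x)$ is in $V$ too; with $y=e_1$, $z=-e_1$ it gives $F=\frac{3\log3}{2(n-1)}$, because $v(\pm e_1)=0$ and $v(3e_1)=\frac{3\log3}{n-1}e_1$. For $n=3$ this is $\frac34\log3>0.82>\frac23$.

### 9.1. Lower bound: flows of smoothed fields

We show $\liminf_{s\to0}\Phi_n(s)/s\ge L_n$ by turning a field into a family of qc maps. Let $v\in V$ and $|y|=|z|=1$.

**Step 1 (a complete smooth flow).** Let $v_\eta=v*\rho_\eta$, $0<\eta\le1$, with a standard mollifier. Then $v_\eta$ is smooth, $\|Sv_\eta\|\le\frac1n$ by convexity of the norm, $|v_\eta(x)|\le C'(1+|x|)\log(2+|x|)$, and $v_\eta\to v$ locally uniformly as $\eta\to0$. Put $\Gamma(r)=\int_0^r\frac{d\rho}{(1+\rho)\log(2+\rho)}$, so $\Gamma(r)\to\infty$ as $r\to\infty$. Along a solution of $\dot x=v_\eta(x)$ the function $\Gamma(|x|)$ is locally Lipschitz in time with constant $C'$. Hence $|x|$ stays bounded on bounded time intervals (Osgood's criterion), the flow $f_t$ of $v_\eta$ is complete,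 and each $f_t$ is a diffeomorphism of $\mathbb R^n$.

**Step 2 (distortion of the flow).** Fix $x$ and let $M(t)=Df_t(x)$. Then $M(0)=I$ and $\dot M=BM$ with $B=Dv_\eta(f_t(x))$. The symmetric part of $B$ is $\frac{\operatorname{tr}B}nI+SB$ with $\|SB\|\le\frac1n$. So for each unit vector $e$
$$\frac d{dt}\log|Me|=\frac{\langle BMe,Me\rangle}{|Me|^2}\in\frac{\operatorname{tr}B}n+\Big[-\frac1n,\frac1n\Big],\qquad\frac d{dt}\log\det M=\operatorname{tr}B .$$
Hence $\log(|Me|^n/\det M)$ has derivative in $[-1,1]$ and vanishes at $t=0$, so $e^{-t}\le|Me|^n/\det M\le e^t$ for $t\ge0$. Taking for $e$ the singular vectors of $\sigma_n$ and $\sigma_1$ gives $K(M)\le e^t$. So $f_t$ is $e^t$-qc.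

**Step 3 (the quotient).** For $p\in\{0,y,z\}$ we have $f_t(p)=p+tv_\eta(p)+O(t^2)$ as $t\to0+$. So $|f_t(y)-f_t(0)|=1+t\langle v_\eta(y)-v_\eta(0),y\rangle+O(t^2)$, and likewise for $z$. Hence
$$\Phi_n(e^t-1)\ge\frac{|f_t(y)-f_t(0)|}{|f_t(z)-f_t(0)|}-1=tF(v_\eta;y,z)+O(t^2).$$
With $s=e^t-1=t+O(t^2)$ we get $\liminf_{s\to0}\Phi_n(s)/s\ge F(v_\eta;y,z)$. Let $\eta\to0$ and take the supremum over $v,y,z$. Together with Theorem A this also shows $L_n<\infty$.

### 9.2. Upper bound: a blow-up limit of near-extremal maps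

We show $\limsup_{t\to0}\Phi_n(t)/t\le L_n$. Let $t_k\to0+$ realize the limsup. Using translations and dilations, choose $(1+t_k)$-qc maps $f_k$ and points $|z_k|=1$, $|y_k|\le1$ with
$$\frac{|f_k(y_k)-f_k(0)|}{|f_k(z_k)-f_k(0)|}-1\ge\Phi_n(t_k)-t_k^2 . \tag{9}$$
For each cube $Q$ let $P_Q(y)=(f_k)_Q+A_Q(y-x_Q)$ be the similarity constructed in the proof of Theorem B for $f_k$, with linear part $A_Q$ of scale $\lambda_Q$. Postcompose with a similarity so that $A_{Q_1}=I$ and $f_k(0)=0$; the estimates of Theorem B and (9) persist. Put $u_k=f_k-\mathrm{id}$ and $v_k=u_k/t_k$. The plan is to pass to the limit in $v_k$, to check that the limit is in $V$, and to read off $F$.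

**Step 1 (bounds on large cubes).** Write $A_m,\lambda_m$ for $A_Q,\lambda_Q$ with $Q=Q_{2^m}$, $m\ge0$. Comparing on $Q_{2^m}$ as in (8) gives $|A_{m+1}-A_m|\le Ct_k(\lambda_m+\lambda_{m+1})$. Since $A_0=I$, for large $k$ it follows that $\lambda_m\le e^{Cmt_k}$ and, by summation, $|A_m-I|\le Cmt_ke^{Cmt_k}$. So for $k\ge k_m$ we have $\lambda_m\le C$ and $|A_m-I|\le Cmt_k$. Then $\|Du_k\|_{n,Q_{2^m}}\le\|Df_k-A_m\|_{n,Q_{2^m}}+|A_m-I|\le C(m+1)t_k$. Further, $|f_k-P_{Q_{2^m}}|\le Ct_k\lambda_m2^m$ on $Q_{2^m}$; at $0$ this bounds $|P_{Q_{2^m}}(0)|$, so $|f_k(x)-A_mx|\le Ct_k\lambda_m2^m$ on $Q_{2^m}$. Therefore, for $k\ge k_m$,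
$$\|Dv_k\|_{n,Q_{2^m}}\le C(m+1),\qquad\sup_{Q_{2^m}}|v_k|\le C(m+1)2^m . \tag{10}$$
Passing to a subsequence, $v_k\rightharpoonup v$ weakly in $W^{1,n}_{\mathrm{loc}}$ and, by Rellich, $v_k\to v$ in $L^1_{\mathrm{loc}}$.

**Step 2 (locally uniform convergence).** The functional $F$ uses point values, so $L^1_{\mathrm{loc}}$ convergence is not enough; Theorem B on small cubes gives the missing equicontinuity. Fix $m$ and $r\in(0,1)$. For $x\in Q_{2^m}$ let $Q'\subset Q_{2^{m+1}}$ be the cube of center $x$ and side $r$. By (10), for large $k$,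
$$|A_{Q'}-I|\le\|Df_k-A_{Q'}\|_{1,Q'}+\|Du_k\|_{1,Q'}\le Ct_k\lambda_{Q'}+C_{m,r}t_k,$$
so $\lambda_{Q'}\le2$ for $k\ge k(m,r)$, uniformly in $x$. The mean of $P_{Q'}$ over $Q'$ is $P_{Q'}(x)$ and the mean of $\mathrm{id}$ is $x$, so
$$\big|v_k(x)-(v_k)_{Q'}\big|=t_k^{-1}\big|(f_k-P_{Q'})(x)-(f_k-P_{Q'})_{Q'}\big|\le2t_k^{-1}\sup_{Q'}|f_k-P_{Q'}|\le Cr .$$
Because $v_k\to v$ in $L^1(Q_{2^{m+1}})$, the means $(v_k)_{Q'}$ converge uniformly in $x\in Q_{2^m}$. Hence $\limsup_{k,l}\sup_{Q_{2^m}}|v_k-v_l|\le Cr$ for every $r\in(0,1)$. So $v_k\to v$ locally uniformly, $v$ is continuous and $v(0)=0$. By (10), $|v|\le C(m+1)2^m$ on $Q_{2^m}$ for all $m\ge 0$. Taking the least $m$ with $x\in Q_{2^m}$, so that $|x|>2^{m-1}$ if $m\ge1$, we get $|v(x)|\le C(1+|x|)\log(2+|x|)$.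

**Step 3 (the constraint passes to the limit).** Lemma 1 with $X=Du_k$ and $\kappa\le t_k/n$, divided by $t_k$, gives
$$\|Sv_k\|\le\tfrac1n(1+Ct_k)(1+\|Du_k\|)^2+\tfrac12t_k\|Dv_k\|^2 .$$
By (10), $Du_k=t_kDv_k\to0$ in $L^n_{\mathrm{loc}}$ and $t_k\|Dv_k\|^2\to0$ in $L^1_{\mathrm{loc}}$, so the right side tends to $\frac1n$ in $L^1_{\mathrm{loc}}$. For a symmetric matrix $N$ of trace norm at most $1$ and $0\le\varphi\in C_c^\infty$,
$$\int\varphi\langle N,Sv\rangle=\lim_k\int\varphi\langle N,Sv_k\rangle\le\lim_k\int\varphi\|Sv_k\|\le\frac1n\int\varphi ,$$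
where the middle limit is understood as a limsup. So $\langle N,Sv\rangle\le\frac1n$ a.e. Using a countable dense set of such $N$, $\|Sv\|\le\frac1n$ a.e. Hence $v\in V$.

**Step 4 (the functional).** By (10) with $m=0$, $|v_k|\le C$ on $Q_1$, and $f_k(p)=p+t_kv_k(p)$. As $|z_k|=1$,
$$|f_k(z_k)|=1+t_k\langle v_k(z_k),z_k\rangle+O(t_k^2).$$
For $y_k$ we only know $|y_k|\le1$, so we first show that $|y_k|$ is near $1$. Since $\Phi_n(t_k)\ge(1+t_k)^{2/n}-1>t_k^2$ for large $k$, (9) gives $|f_k(y_k)|\ge|f_k(z_k)|\ge1-Ct_k$, hence $|y_k|\ge1-Ct_k$. Now $|f_k(y_k)|^2=|y_k|^2+2t_k\langle v_k(y_k),y_k\rangle+t_k^2|v_k(y_k)|^2$. With $\sqrt{a^2+b}\le a+\frac b{2a}$ for $a=|y_k|$,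
$$|f_k(y_k)|\le|y_k|+t_k\Big\langle v_k(y_k),\frac{y_k}{|y_k|}\Big\rangle+Ct_k^2\le1+t_k\langle v_k(y_k),y_k\rangle+O(t_k^2),$$
where the last step uses $|y_k|\le1$ and $\big|\frac{y_k}{|y_k|}-y_k\big|=1-|y_k|\le Ct_k$. Dividing the two expansions and inserting in (9),
$$\Phi_n(t_k)-t_k^2\le t_k\big(\langle v_k(y_k),y_k\rangle-\langle v_k(z_k),z_k\rangle\big)+O(t_k^2).$$
Pass to a subsequence with $y_k\to y$ and $z_k\to z$; then $|y|=|z|=1$. Divide by $t_k$ and use the uniform convergence of Step 2 and $v(0)=0$: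
$$\limsup_{t\to0}\frac{\Phi_n(t)}t\le F(v;y,z)\le L_n .$$
With Section 9.1 this proves Theorem C. $\square$
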